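# Flat sides of the chip-firing support on $\mathbb Z^2$

## 1. The line model and its parabola

Start on the line. Put $N\ge 4$ chips at the origin of $\mathbb Z$. A site holding at least $4$ chips may fire: it sends one chip to its left neighbour and one to its right neighbour, and keeps the others. This is what firing in the plane becomes when everything is constant on columns. If all sites of a column of $\mathbb Z^2$ fire once, each of them loses four chips and gets two back from the neighbours above and below, and one chip lands on each site of the two adjacent columns.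

*Termination.* A site that has fired holds at least $2$ chips ever after: a firing leaves at least $2$, and between its own firings a site only gains. So at most $N/2$ sites ever fire. A site other than $0$ starts empty, so a neighbour must fire before it does; hence the sites that have fired form an interval containing $0$. All chips therefore stay in $\{|k|\le N/2+1\}$, and the sum of $k^2$ over the positions $k$ of the chips stays bounded. Each firing raises this sum by $(k+1)^2+(k-1)^2-2k^2=2$. So there are finitely many firings.

*Example.* Take $N=10$. The origin fires four times, which leaves $2$ chips there and $4$ at each of $\pm1$. Both of these fire, so that $0$ has $4$ chips, $\pm1$ have $2$, and $\pm2$ have $1$. The origin fires once more. The final configuration is $1,3,2,3,1$, and the firing counts are $u(0)=5$, $u(\pm1)=1$.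

Write $\Delta f(x)=\sum_{y\sim x}(f(y)-f(x))$, the sum being over the nearest neighbours, on $\mathbb Z$ or on $\mathbb Z^2$. In both models, if $m$ chips start at $0$ and each site $x$ has fired $u'(x)$ times, then $x$ holds $m\,\delta_0(x)+\Delta u'(x)$ chips: it loses one chip per neighbour at each of its own firings and gains one at each firing of a neighbour. A site can fire when it holds at least $4$ chips. The next lemma uses nothing else.

**Lemma 1 (least action).** In the line model or in the plane model (threshold $4$, one chip to each nearest neighbour), start with $m$ chips at $0$. Let $u$ be a function with values in $\mathbb Z_{\ge0}$ and $m\delta_0+\Delta u\le 3$ everywhere. Then in any legal firing sequence each site $x$ fires at most $u(x)$ times.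

*Proof.* Otherwise consider the first firing, at $x$ say, after which some firing count exceeds $u$. Just before it the counts $u'$ satisfy $u'\le u$ and, since all values are integers, $u'(x)=u(x)$. So $x$ holds
$$m\delta_0(x)+\Delta u'(x)\le m\delta_0(x)+\Delta u(x)\le 3$$
chips and cannot fire, a contradiction. $\square$

The firing counts of a terminating sequence satisfy the hypothesis themselves. So they form the least function $u$ of this kind, whatever the order of firings. They are called the **odometer**.

Let
$$T(j)=\tfrac32 j(j+1)\ \ (j\ge 0),\qquad T(j)=0\ \ (j<0).$$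
$T$ is integer-valued. Its second difference $T(j+1)+T(j-1)-2T(j)$ is $3$ for $j\ge1$, is $T(1)+T(-1)-2T(0)=3$ for $j=0$, and is $0$ for $j<0$, because $T(0)=0$.

**Proposition 2.** Let $u$ be the odometer of the line model and $X=\max\{k:u(k)\ge 1\}$. Then
$$T(X-k)<u(k)\le T(X-k+1)\qquad(0\le k\le X).\tag{1}$$

*Proof of the lower bound.* Suppose $u(k)\le T(X-k)$ for some $0\le k\le X$. If $k=X$ this says $u(X)\le 0$, which is false. Let $k<X$ and $f(j)=T(X-j)$, and put $u^*=u$ on $\{j\le k\}$, $u^*=\min(u,f)$ on $\{j>k\}$. Then $u^*\le u$. Where $u^*=u$ we get $N\delta_0+\Delta u^*\le N\delta_0+\Delta u\le 3$. Where $j>k$ and $u^*(j)=f(j)$, both neighbours of $j$ satisfy $u^*\le f$ (if the neighbour is $k$, this is the assumption), so $\Delta u^*(j)\le\Delta f(j)\le 3$, and $j\ne 0$. By Lemma 1, $u\le u^*\le f$ on $\{j>k\}$. At $j=X$ this gives $u(X)\le T(0)=0$, a contradiction.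

*Proof of the upper bound.* Let $d(k)=u(k)-u(k+1)$. For $k\ge1$ we have $d(k-1)-d(k)=\Delta u(k)\le 3$, and $d(X+1)=0$. So $d(j)\le 3(X+1-j)$ for $0\le j\le X+1$, and
$$u(k)=\sum_{j=k}^{X}d(j)\le 3\big(1+2+\dots+(X+1-k)\big)=T(X-k+1).\qquad\square$$

For $N=10$ we have $X=1$, and (1) reads $3<5\le 9$ at $k=0$ and $0<1\le 3$ at $k=1$.

So on the line the odometer is $\frac32(X-k)^2$ up to an error of order $X$: a parabola that vanishes to second order at the edge. For a source that is a whole column, the edge is a whole column too, so it is flat. Now replace the column by a single point. Which of the two halves of the proof survives, and is the edge still flat?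

## 2. A point source in the plane

In $\mathbb Z^2$ a site with at least $4$ chips may fire, sending one chip to each of its four nearest neighbours. Start with $n$ chips at the origin and none elsewhere. Firing terminates in a unique stable configuration $s_n$. Let $v_n(x)$ be the number of firings at $x$ (the odometer) and $S_n=\{v_n\ge1\}$ the set of sites that fire, called the support. Then $v_n$ has finite support and
$$\Delta v_n+n\delta_0=s_n,\qquad 0\le s_n\le 3,\qquad \sum s_n=n.\tag{2}$$
Throughout $n\ge4$, so $0\in S_n$, and $X_n=\max\{x_1:x\in S_n\}$. By Lemma 1, $v_n$ is the least $u:\mathbb Z^2\to\mathbb Z_{\ge0}$ with $\Delta u+n\delta_0\le3$. The set of such $u$ is preserved by the symmetries of $\mathbb Z^2$ fixing $0$, hence so is $v_n$.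

*By hand.* For $n=4$ the origin fires once, and $S_4=\{0\}$. For $n=16$ the origin fires four times, which puts $4$ chips on each neighbour. The four neighbours fire; now the origin has $4$ chips, the sites $(\pm1,\pm1)$ have $2$, and $(\pm2,0),(0,\pm2)$ have $1$. The origin fires again, and each of its neighbours has $1$ chip. This is stable, with $4\cdot1+4\cdot2+4\cdot1=16$ chips. So $v_{16}(0)=5$ and $v_{16}=1$ at the four neighbours, and $S_{16}$ is a diamond of five points. Such small cases do not show a limiting shape.

The support appears to be approximately circular, while experiments show an observable flat side on each axis. The question, from Caroline J. Klivans (https://www.dam.brown.edu/people/cklivans/Chip-Firing.pdf), is to prove or disprove that the support is not converging to a circle. Precisely: there is no sequence $r_n>0$ with $\inf r_n>0$ such that the Hausdorff distance between $n^{-1/2}S_n$ and the closed disk of radius $r_n$ centred at $0$ tends to $0$. Here the **Hausdorff distance** $d_H(A,B)$ of nonempty compact sets is the least $t$ such that every point of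 each set is within $t$ of the other. For instance, $n^{-1/2}\mathbb Z^2\cap\overline B_1(0)$ converges to $\overline B_1(0)$, so discreteness alone is no obstacle. The assertion is true, in the following strong form.

"$n^{-1}v_n(\sqrt n\,\cdot)\to v$ locally uniformly on $\mathbb R^2\setminus\{0\}$" means: for every compact $C\subset\mathbb R^2\setminus\{0\}$, $\sup|n^{-1}v_n(\sqrt n\,\xi)-v(\xi)|\to0$, the supremum being over $\xi\in C\cap n^{-1/2}\mathbb Z^2$.

**Theorem A.** There is no sequence $r_n\ge0$ (with or without $\inf r_n>0$) such that $d_H\big(n^{-1/2}S_n,\overline B_{r_n}(0)\big)\to0$, not even along a subsequence of $n$.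

**Theorem B.** Every sequence $n\to\infty$ has a subsequence along which $X_n/\sqrt n\to r\in(0,\infty)$ and $n^{-1}v_n(\sqrt n\,\cdot)\to v$ locally uniformly on $\mathbb R^2\setminus\{0\}$. For every such limit there is $\ell>0$ with
$$v(x)=\tfrac32(r-x_1)^2\ \text{ on }\ \{x_1\le r,\ (r-x_1)+|x_2|<\ell\},\qquad v=0\ \text{ on }\ \{x_1\ge r\}.\tag{3}$$
So every Hausdorff limit point $K$ of $n^{-1/2}S_n$ satisfies $K\subset\{x_1\le r\}$ and $\{r\}\times[-\ell,\ell]\subset K$ for some $r,\ell>0$, and likewise on the other three sides by symmetry. In particular no subsequence of $n^{-1/2}S_n$ converges to a strictly convex compact set. Moreover there are $c>0$ and $n_0$ such that $d_H(n^{-1/2}S_n,\overline B)\ge c$ for all $n\ge n_0$ and all closed Euclidean disks $\overline B$ (any centre, any radius $\ge0$).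

So near the axis the point source gives the same parabola as the line model. Now compare with the proof of Proposition 2. Its lower half needs $v_n\le f$ on a *whole* line $\{x_1=k\}$ before the comparison on $\{x_1>k\}$ can start. A bound at one point of the line suffices only if that point carries the maximum over the line. So the argument can survive on the axis, provided the column maximum sits there, and it says nothing at other points. Its upper half integrates $\Delta u\le3$ along the line. In the plane, $\Delta v\le 3$ bounds the sum of two second derivatives and not $\partial_1^2v$ alone, so that half is lost as well.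

## 3. Reflections and the axis

This section rescues the lower half on the axis. We first show that the column maximum is there.

**Lemma 3 (reflections).** Let $R$ be the reflection in the line $x_2=c$ ($c\in\frac12\mathbb Z$, $c\ge0$), with upper side $\{x_2>c\}$, or in the line $x_1-x_2=k$ ($k\in\mathbb Z$, $k\ge0$), with upper side $\{x_1-x_2>k\}$. Then $v_n(x)\le v_n(Rx)$ for $x$ on the upper side.

*Proof.* The purpose is to build a competitor for Lemma 1. Write $v=v_n$. Let $u=v$ off the upper side and $u(x)=\min(v(x),v(Rx))$ on it. Then $0\le u\le v$. Where $u(x)=v(x)$ (in particular at $0$, which is not on the upper side), $\Delta u(x)+n\delta_0(x)\le\Delta v(x)+n\delta_0(x)\le3$.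

Now let $x$ be on the upper side with $u(x)=v(Rx)\le v(x)$. Each neighbour $y$ of $x$ satisfies $u(y)\le v(Ry)$:

- if $y$ is on the upper side, by definition of $u$;
- if $y$ is on the line, because $Ry=y$;
- otherwise the edge $xy$ crosses the line without stopping on it. Along an edge $x_2$ changes by $0$ or $\pm 1$ and $x_1-x_2$ by $\pm1$, so this happens only for $x_2=c$ with $c$ a half-integer that is not an integer, and then $y=Rx$. Here $u(y)=v(Rx)\le v(x)=v(Ry)$.

So $\Delta u(x)\le\sum_{y\sim x}\big(v(Ry)-v(Rx)\big)=\Delta v(Rx)\le3$, and $x\neq0$. By Lemma 1, $v\le u$, which is the claim. $\square$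

Taking $c=(j+m)/2$ gives $v_n(k,m)\le v_n(k,j)$ for $0\le j\le m$. With the symmetry $x_2\mapsto-x_2$,
$$v_n(k,m)\le v_n(k,0)\ \text{ for all } k,m,\qquad v_n(X_n,0)\ge1.\tag{4}$$

**Lemma 4 (axis bound).** For $0\le k\le X_n$,
$$v_n(k,0)>\tfrac32(X_n-k)(X_n-k+1)\ge\tfrac32(X_n-k)^2.\tag{5}$$

*Proof.* Suppose $v_n(k,0)\le T(X_n-k)$. If $k=X_n$ this contradicts $v_n(X_n,0)\ge1$. Let $k<X_n$ and $f(x)=T(X_n-x_1)$. By (4), $v_n\le f$ on the whole line $\{x_1=k\}$. Let $u=v_n$ for $x_1\le k$ and $u=\min(v_n,f)$ for $x_1>k$. Where $u=v_n$, $\Delta u+n\delta_0\le\Delta v_n+n\delta_0\le3$. Where $x_1>k$ and $u(x)=f(x)$, all neighbours satisfy $u\le f$, so $\Delta u(x)\le\Delta f(x)\le3$, and $x\ne0$. By Lemma 1, $v_n\le f$ on $\{x_1>k\}$, so $v_n=0$ on $\{x_1=X_n\}$, a contradiction. $\square$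

For $n=16$ we have $X_n=1$, and (5) says $5>3$ and $1>0$.

**Lemma 5 (size).** $X_n\le\sqrt n$ and $n\le15(2X_n+1)^2$. So $X_n/\sqrt n$ stays in a compact subset of $(0,\infty)$ for large $n$.

*Proof.* *Upper bound.* The reflection in $x_1-x_2=k$ is $(x_1,x_2)\mapsto(x_2+k,x_1-k)$, so it sends $(X_n,0)$ to $(k,X_n-k)$. For $0\le k<X_n$ the point $(X_n,0)$ is on the upper side, so $v_n(k,X_n-k)\ge v_n(X_n,0)\ge1$; for $k=X_n$ this is trivial. By monotonicity in $x_2\ge0$ and symmetry, $S_n\supset\{|x_1|+|x_2|\le X_n\}$. This diamond is connected and has $2X_n^2+2X_n+1$ points, so it spans at least $2X_n^2$ edges.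

For every edge $xy$ with both ends in $S_n$, let $x$ be the end whose last firing is earlier. After that firing $y$ fires again and sends to $x$ a chip, which stays at $x$ for good. Different edges give different chips: the chips end at different sites or came to the same site from different neighbours. Hence $n\ge\#\{\text{edges inside }S_n\}\ge2X_n^2$, so $X_n\le\sqrt n$.

*Lower bound.* All chips of $s_n$ lie on $S_n$ and its neighbours, at most $3$ per site, and $S_n\subset[-X_n,X_n]^2$ by symmetry. So $n\le3\cdot5\,|S_n|\le15(2X_n+1)^2$. $\square$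

## 4. Limits of the rescaled odometer

The next task is to pass to limits, so that partial differential equations can be used. We write $v_n$ as a discrete logarithmic potential of $s_n$ and compare it with a continuous one.

Let $a$ be the potential kernel of $\mathbb Z^2$: $\frac14\Delta a=\delta_0$, $a(0)=0$, and
$$a(x)=\tfrac2\pi\ln|x|+\kappa+O(|x|^{-2})\qquad(x\ne0)$$
(Lawler–Limic, *Random Walk: A Modern Introduction*, Thm 4.4.4). For instance, the equation at $0$ says that the average of $a$ over the four neighbours of $0$ is $1$. Since $v_n$ has finite support, summation by parts gives $\sum_ya(x-y)\Delta v_n(y)=\sum_y\Delta a(x-y)\,v_n(y)=4v_n(x)$. With $\Delta v_n=s_n-n\delta_0$ and $\sum s_n=n$,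
$$v_n(x)=\tfrac14\sum_y\big(a(x-y)-a(x)\big)s_n(y).\tag{6}$$
Here $s_n$ vanishes outside $\{|y|_\infty\le\sqrt n+1\}$ by Lemma 5. Let $\bar s_n=s_n(y)$ on the cell $n^{-1/2}(y+[-\frac12,\frac12)^2)$. Each cell has area $1/n$, so $\bar s_n$ has values in $[0,3]$, support in $[-3,3]^2$ and integral $1$.

**Step 1. From the sum to an integral.** Fix $0<\alpha<M$ and let $x=\sqrt n\,\xi\in\mathbb Z^2$ with $\alpha\le|\xi|\le M$. All bounds below are uniform in such $x$. Only sites $y$ with $|y|_\infty\le\sqrt n+1$ matter; they are within $C\sqrt n$ of $x$, and $O(j)$ of them have distance in $[j,j+1)$ from $x$.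

- The term $y=x$ of (6) is $-\frac14a(x)s_n(x)=O(\ln n)$.
- For $y\ne x$ replace $a(x-y)-a(x)$ by $\frac2\pi(\ln|x-y|-\ln|x|)$. The total cost is at most $C\sum_{y\ne x}|x-y|^{-2}+Cn|x|^{-2}=O(\ln n)$.
- For $y\ne x$ we have $\ln|x-y|-\ln|x|=\ln|\xi-n^{-1/2}y|-\ln|\xi|$. For $t\in[-\frac12,\frac12]^2$, $|t|\le\frac1{\sqrt2}$ and $|x-y|\ge1$, so $|x-y-t|\ge(1-\frac1{\sqrt2})|x-y|$ and $\big|\ln|x-y|-\ln|x-y-t|\big|\le C|x-y|^{-1}$. Hence replacing $\frac1n\ln|\xi-n^{-1/2}y|$ by the integral of $\ln|\xi-\eta|$ over the cell of $y$ costs $O(n^{-1}|x-y|^{-1})$. Summed over $y$, with weights $s_n\le3$, this is $O(n^{-1}\sqrt n)=O(n^{-1/2})$.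
- The cell of $y=x$ lies in the disk of radius $n^{-1/2}$ about $\xi$, so it contributes $O(n^{-1}\ln n)$ to $\int\ln|\xi-\eta|\,\bar s_n(\eta)\,d\eta$. Including $y=x$ in $\frac1n\sum_ys_n(y)\ln|\xi|$, which then equals $\ln|\xi|$, changes it by $O(1/n)$.

Dividing (6) by $n$ and using $\frac14\cdot\frac2\pi=\frac1{2\pi}$, we get
$$n^{-1}v_n(x)=-\tfrac1{2\pi}\ln|\xi|+\tfrac1{2\pi}\int\ln|\xi-\eta|\,\bar s_n(\eta)\,d\eta+o(1).\tag{7}$$

**Step 2. Compactness.** Recall that $\bar s_n\rightharpoonup\sigma$ weak-$*$ in $L^\infty$ means $\int\bar s_n\phi\to\int\sigma\phi$ for every $\phi\in L^1$. For instance, cells colored as a chessboard with values $0$ and $2$ converge to $\sigma=1$ as the mesh shrinks. Bounded sequences have weak-$*$ convergent subsequences, and the limit again has values in $[0,3]$. The integrals in (7) are uniformly Lipschitz in $\xi$. Indeed, for almost every $\eta$, $\big|\ln|\xi-\eta|-\ln|\xi'-\eta|\big|\le|\xi-\xi'|\int_0^1|\xi_s-\eta|^{-1}ds$ with $\xi_s=(1-s)\xi+s\xi'$, and $\int_{[-3,3]^2}|\zeta-\eta|^{-1}d\eta$ is bounded in $\zeta$. If $\bar s_n\rightharpoonup\sigma$,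 the integrals converge pointwise, because $\ln|\xi-\cdot|\in L^1([-3,3]^2)$; being equi-Lipschitz, they converge locally uniformly.

So every sequence $n\to\infty$ has a subsequence with $\bar s_n\rightharpoonup\sigma$, $X_n/\sqrt n\to r\in(0,\infty)$, and $n^{-1}v_n(\sqrt n\,\cdot)\to v$ locally uniformly on $\mathbb R^2\setminus\{0\}$, where
$$v(\xi)=-\tfrac1{2\pi}\ln|\xi|+\tfrac1{2\pi}\int\ln|\xi-\eta|\,\sigma(\eta)\,d\eta,\qquad\Delta v=\sigma-\delta_0,\quad0\le\sigma\le3.\tag{8}$$
On $\mathbb R^2$, $\Delta$ is the usual Laplacian. If a subsequence is given along which $X_n/\sqrt n\to r$ and $n^{-1}v_n(\sqrt n\,\cdot)\to v$, a further subsequence gives all this for the same $v,r$.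

**Step 3. Properties of the limit.** The logarithmic potential of a bounded density with compact support is in $W^{2,p}_{loc}$ for all $p<\infty$ and in $C^1$; so $v\in W^{2,p}_{loc}\cap C^1$ off $0$. Also $v\ge0$, and $v$ is even in $x_2$. Since $v_n=0$ on $\{x_1>X_n\}$, $v=0$ on $\{x_1>r\}$, hence on $\{x_1\ge r\}$ by continuity, and $\nabla v=0$ on $\{x_1=r\}$ because $v\in C^1$. Finally, apply (5) with $0\le k\le X_n$, $k/\sqrt n\to t\in(0,r)$, and use continuity at $t=r$:
$$v(t,0)\ge\tfrac32(r-t)^2\qquad(0<t\le r).\tag{9}$$

From here on, fix such a subsequence and its limits $v,r$.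

## 5. The disk satisfies every condition found so far

A sensible plan is now to derive a flat side from the facts just listed: (8), $v\ge0$, the vanishing on $\{x_1\ge r\}$, the symmetries and reflection inequalities, and (9). This plan cannot succeed, because a radial function satisfies them all. Let $3\pi r^2=1$, $V=0$ for $|x|\ge r$, and
$$V(x)=\tfrac34(|x|^2-r^2)-\tfrac32r^2\ln\frac{|x|}r\qquad(0<|x|\le r).$$
With $s=|x|$, $V'(s)=\frac32\cdot\frac{s^2-r^2}{s}$, so $V$ and $V'$ vanish at $s=r$ and $V$ is $C^1$ off $0$, nonnegative and radially nonincreasing. Its Laplacian is $3\cdot1_{\{|x|<r\}}-\frac32r^2\cdot2\pi\delta_0=3\cdot1_{\{|x|<r\}}-\delta_0$. The difference of $V$ and the right-hand potential in (8) with $\sigma=3\cdot1_{\{|x|<r\}}$ is harmonic in the plane, and it tends to $0$ at infinity because $\int\sigma=1$; so it is $0$, and (8) holds. The reflection inequalities hold because reflecting from the upper side does not increase $|x|$. On the axis, $F(s)=V(s)-\frac32(r-s)^2$ has $F(r)=0$ and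
$$F'(s)=\tfrac32s-\tfrac{3r^2}{2s}+3(r-s)=-\frac{3(r-s)^2}{2s}\le0,$$
so $F\ge0$ on $(0,r]$, which is (9).

So the facts of Section 4 alone cannot exclude the disk. What they have forgotten is that $v_n$ takes *integer* values at sites off the axis. This has to be used again.

**Notation.** $P=(r,0)$, $\tau=r-x_1$, $z=x_2$, and $w=\frac32\tau^2-v$ on $\mathbb R^2\setminus\{0\}$. The parabola in (3) is the statement $w=0$. We have $w\in C^1$ and $\Delta w=3-\sigma\ge0$ off $0$, and in $B_r(P)$, by Section 4,
$$w=\partial_\tau w=0\ \text{ on }\tau=0,\qquad w\le0,\ \ \partial_zw=0\ \text{ on }z=0\ (\tau\ge0).\tag{10}$$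
For the disk, $w=\frac32\tau^2>0$ just outside the circle at points with $\tau>0$. So the aim is to prove $w\le0$ in a whole triangle $\{\tau\ge0,\ \tau+|z|\le\ell\}$.

## 6. Integer-valued functions touched by a flat saddle

A subharmonic function can be touched from above by a quadratic polynomial $\Theta$ with a negative eigenvalue: $\eta\,\tau z$ is harmonic and touches itself. The next lemma says that for limits of *integer-valued* functions this is impossible when the Hessian of $\Theta$ is small. Smallness is needed: $y_1y_2$ is integer-valued on $\mathbb Z^2$, has discrete Laplacian $0$, and touches the quadratic polynomial $y_1y_2$, whose Hessian has eigenvalues $\pm1$.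

**Lemma 6 (touching).** Let $\Theta$ be a quadratic polynomial whose Hessian $B$ has operator norm $b<\frac14$ and a negative eigenvalue. Let $D$ be compact with nonempty interior, $0\notin D$. Then $\max_D(w-\Theta)=\max_{\partial D}(w-\Theta)$.

*Proof.* Suppose $M=\max_D(w-\Theta)$ exceeds $M'=\max_{\partial D}(w-\Theta)$.

**Step 1. Passing to the lattice.** The purpose is to find an integer-valued discrete subharmonic function that is touched by a quadratic in a huge ball. Let $q_n(x)=\frac32(X_n-x_1)(X_n-x_1+1)$, which is integer-valued with $\Delta q_n=3$, and $w_n=q_n-v_n$. Then $w_n$ is integer-valued, and $\Delta w_n=3-s_n+n\delta_0\ge0$. Since $X_n/\sqrt n\to r$, $n^{-1}q_n(\sqrt n\,\cdot)\to\frac32\tau^2$ uniformly on $D$, so $n^{-1}w_n(\sqrt n\,\cdot)\to w$ uniformly on lattice points in $D$.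

By uniform continuity there is $c>0$ such that $w-\Theta\le M'+\frac13(M-M')$ at all points of $D$ within distance $c$ of $\partial D$. The maximum $M$ is attained in the interior of $D$, and at points of $n^{-1/2}\mathbb Z^2$ near such a point the values of $n^{-1}w_n(\sqrt n\,\cdot)-\Theta$ tend to $M$. So for large $n$ in the subsequence the maximum of $w_n(x)-n\Theta(x/\sqrt n)$ over lattice points of $\sqrt nD$ is attained at some $x_n$ with $\operatorname{dist}(x_n/\sqrt n,\partial D)>c$. The ball of radius $c$ about $x_n/\sqrt n$ then does not meet $\partial D$, so it lies in $D$, and $x_n+y\in\sqrt nD$ for $|y|\le c\sqrt n$. By maximality, for lattice points $|y|\le c\sqrt n$,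
$$w_n(x_n+y)-w_n(x_n)\le n\Theta\Big(\frac{x_n+y}{\sqrt n}\Big)-n\Theta\Big(\frac{x_n}{\sqrt n}\Big)=\sqrt n\,\nabla\Theta\Big(\frac{x_n}{\sqrt n}\Big)\cdot y+\tfrac12y^TBy.$$
Round each coordinate of the slope $\sqrt n\,\nabla\Theta(x_n/\sqrt n)$ to a nearest integer, and subtract the resulting integer linear function of $y$ from both sides. On the left we get an integer-valued function $\tilde w$ with $\Delta\tilde w\ge0$, $\tilde w(0)=0$, and for lattice points $|y|\le c\sqrt n$
$$\tilde w(y)\le\varphi(y):=\ell\cdot y+\tfrac12y^TBy,\qquad|\ell_1|,|\ell_2|\le\tfrac12.\tag{11}$$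
(In this proof $\ell$ is a vector.)

**Step 2. The slope is small.** For large $n$, $\tilde w(\pm e_i)\le\frac12+\frac12b\le\frac12+\frac18<1$, so $\tilde w(\pm e_i)\le0$ by integrality. The four values have sum $\Delta\tilde w(0)\ge0$, so all four are $0$. Hence $0\le\pm\ell_i+\frac12B_{ii}$, so $|\ell_i|\le b/2$ and $|\ell|\le b/\sqrt2$.

**Step 3. Zeros propagate along a ray.** The purpose is to carry the value $0$ far along the negative direction of $B$. Let $Be=-\mu e$, $\mu>0$, $|e|=1$, with the sign of $e$ chosen so that $\ell\cdot e\le0$. For $N>0$ let $\Pi_N$ be the set of lattice points $p$ whose closed unit cell $p+[-\frac12,\frac12]^2$ meets the segment $[0,N]e$. It contains $0$.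

*$\Pi_N$ is connected in the nearest-neighbour graph.* Let $C(t)$ be the set of $p$ whose cell contains $te$. It is one point, two neighbours, or a $2\times2$ block, so it is nonempty and connected. The cells are closed and locally finite, so $C(t')\subset C(t)$ for $t'$ near $t$. Hence the component of $\Pi_N$ containing $C(t)$ is a locally constant function of $t\in[0,N]$, so it is constant. Since $\Pi_N=\bigcup_tC(t)$, it is connected.

*On $\Pi_N$ and its neighbours $\varphi<1$.* Let $p\in\Pi_N$ and let $q$ be $p$ or a neighbour of $p$. Then $q$ is within $\frac1{\sqrt2}+1<2$ of the ray $\{te:t\ge0\}$. Let $te$ be the point of the ray nearest to $q$ and $g=q-te$, so $|g|<2$. Either $t=0$ or $g\perp e$, so $t\,e^TBg=-\mu t\,e\cdot g=0$ and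
$$\varphi(q)=t\,\ell\cdot e-\tfrac12\mu t^2+\ell\cdot g+\tfrac12g^TBg\le2|\ell|+2b\le(\sqrt2+2)b<1,$$
because $b<\frac14$. For fixed $N$ and $n$ large, (11) applies to all these $q$, so $\tilde w(q)\le0$ by integrality.

*Propagation.* If $p\in\Pi_N$ and $\tilde w(p)=0$, then the four neighbouring values are $\le0$ with sum $\Delta\tilde w(p)\ge0$, so all are $0$. Since $\tilde w(0)=0$ and $\Pi_N$ is connected, $\tilde w=0$ on $\Pi_N$.

**Step 4. Contradiction.** Let $N\ge1$ and let $p$ be a point whose cell contains $Ne$. Then $|p-Ne|\le\frac1{\sqrt2}$, so $p=t'e+g'$ with $g'\perp e$, $|g'|\le1$ and $t'\ge N-1$. As above,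
$$\varphi(p)=t'\ell\cdot e-\tfrac12\mu t'^2+\ell\cdot g'+\tfrac12g'^TBg'\le\tfrac b{\sqrt2}+\tfrac b2-\tfrac12\mu(N-1)^2.$$
Choose $N$, depending only on $b$ and $\mu$, so that the right side is negative, and then $n$ large. But $\varphi(p)\ge\tilde w(p)=0$, a contradiction. $\square$

## 7. Smallness of $w$ near $P$

Lemma 6 speaks only about small Hessians. So we need to know that $w$ is small compared with squares of distances near $P$, in the quarter disk
$$Q_\rho=\{\tau>0,\ z>0,\ \tau^2+z^2<\rho^2\}.$$
This part is continuum analysis and uses only (10) and $0\le\Delta v\le3$.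

*Textbook facts.* All functions called subharmonic are continuous with $\Delta\ge0$ in the sense of distributions. Their mollifications are smooth with nonnegative Laplacian and converge locally uniformly, so the sub-mean-value inequality holds, and with it the weak and strong maximum principles. We also use Harnack's inequality in the plane, $h(x)\le\frac{R+|x-P|}{R-|x-P|}h(P)$ for $h\ge0$ harmonic in $B_R(P)$, and interior $W^{2,p}$ estimates: bounds on $|u|$ and $|\Delta u|$ in a disk bound $u$ in $W^{2,p}$ of smaller disks, hence in $C^{1,\alpha}$ if $p>2$.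

**Lemma 7 (quadratic bound).** If $2\rho<r$, then $v\le9\rho^2$ on $B_\rho(P)$.

*Proof.* Let $\Delta g=\Delta v$ in $B_{2\rho}(P)$, $g=0$ on the boundary. Since $\Delta v\ge0$ there, $g\le0$. The function $-\frac34(4\rho^2-|x-P|^2)$ also vanishes on the boundary and has Laplacian $3\ge\Delta v$, so it is $\le g$; thus $g\ge-3\rho^2$. The function $h=v-g$ is harmonic with boundary values $v\ge0$, so $h\ge0$, and $h(P)=-g(P)\le3\rho^2$ as $v(P)=0$. By Harnack's inequality with $R=2\rho$, $v\le h\le3h(P)\le9\rho^2$ on $B_\rho(P)$. $\square$

**Lemma 8.** For every $\varepsilon>0$ there is $\rho\in(0,r/8)$ with $w\le\varepsilon\,\tau z$ on $\overline{Q_\rho}$.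

*Proof.* **Step 1. A monotone quantity.** The comparison function is $\tau z$: it is harmonic and vanishes on both straight sides of $Q_\rho$. For $\rho<r/4$ let
$$m(\rho)=\sup\{w/(\tau z):\ \tau^2+z^2=\rho^2,\ \tau,z>0\}.$$
It is $<\infty$: by (10) and $w\in C^1$, near the end $\tau=0$ of the arc $|w|\le C\tau$, and near the end $z=0$ we have $w\le Cz$. Put $m^+=\max(m,0)$. The function $w-m^+(\rho)\tau z$ is subharmonic in $Q_\rho$. On $\partial Q_\rho$ it is $\le0$, by (10) on the straight sides and by definition on the arc. Hence
$$w\le m^+(\rho)\,\tau z\quad\text{in }\overline{Q_\rho},\tag{12}$$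
and so $m^+$ is nondecreasing. Let $m_0=\lim_{\rho\to0}m^+(\rho)$. If $m_0=0$, then (12) with a small $\rho$ proves the lemma. Suppose $m_0>0$. Then $m^+(\rho)\ge m_0>0$, so $m(\rho)=m^+(\rho)$ for all $\rho<r/4$.

**Step 2. Blow-up.** We zoom in at $P$ to get a limit in which the bound $m_0\tau z$ is attained. Take $\rho_j\to0$. In the coordinates $(\tau,z)$ centred at $P$, let $v_j=\rho_j^{-2}v(\rho_j\,\cdot)$ and $w_j=\frac32\tau^2-v_j=\rho_j^{-2}w(\rho_j\,\cdot)$. By Lemma 7 at radius $4\rho_j$, for large $j$ we have $0\le v_j\le144$ and $0\le\Delta v_j\le3$ on $B_4$. By the interior estimates, along a subsequence $v_j$ and $w_j$ converge in $C^1(\overline{B_2})$, to $v_\infty$ and $w_\infty$. Then $\Delta w_\infty\ge0$ in $B_2$, and the relations (10) hold for $w_\infty$ in $B_2$. By (12) at radius $2\rho_j$, $w_j\le m^+(2\rho_j)\tau z$ in $Q_2$ (now centred at the new origin), so $w_\infty\le m_0\tau z$ in $Q_2$. Choose $y_j=(\tau_j,z_j)$ on the open unit quarter arc with $w_j(y_j)/(\tau_jz_j)\ge m(\rho_j)-1/j$. The right side tends to $m_0$. Pass to a subsequence with $y_j\to y_\infty$.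

**Step 3. Each position of $y_\infty$ is impossible.**

- $y_\infty=(0,1)$. Since $w_j(0,z_j)=0$, for some $\xi_j\in(0,\tau_j)$ we have $w_j(y_j)/(\tau_jz_j)=\partial_\tau w_j(\xi_j,z_j)/z_j\to\partial_\tau w_\infty(0,1)=0$. But the limit is at least $m_0>0$.
- $y_\infty=(1,0)$. Since $w_j(\tau_j,0)\le0$, for some $\xi_j\in(0,z_j)$ we have $w_j(y_j)/(\tau_jz_j)\le\partial_zw_j(\tau_j,\xi_j)/\tau_j\to\partial_zw_\infty(1,0)=0$, again a contradiction.
- $y_\infty$ in the open arc. The function $m_0\tau z-w_\infty\ge0$ is continuous and superharmonic in $Q_2$ and vanishes at the interior point $y_\infty$. By the strong maximum principle it vanishes identically in $Q_2$. Then $\partial_\tau w_\infty(0,z)=m_0z\ne0$ for $0<z<2$, contradicting (10). $\square$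

The bound of Lemma 8 alone does not give $w\le0$: the factor $\varepsilon$ goes to $0$ only together with $\rho$. For the disk of Section 5 at a fixed scale, $w$ is positive somewhere.

## 8. A triangle on which $v\ge\frac32\tau^2$

Here Lemma 8 supplies smallness and Lemma 6 improves it to $w\le0$. We want to compare $w$ with $\eta\,\tau z$ for arbitrarily small $\eta>0$ on a segment $\tau+z=\lambda$. We add a term that is $0$ on this segment and, at $\tau+z=\lambda/2$ and $\tau+z=3\lambda/2$, large enough to absorb the bound $\varepsilon\tau z$. The resulting $\Theta$ has positive Laplacian, so the maximum principle for subharmonic functions does not apply; but its small Hessian has the negative eigenvalue $-\eta$.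

**Proposition 9.** There is $\ell>0$, $\ell<r/16$, with
$$v\ge\tfrac32\tau^2\quad\text{on}\quad\{\tau\ge0,\ \tau+|z|\le\ell\}.\tag{13}$$

*Proof.* Take $\varepsilon=\frac1{100}$ and $\rho$ from Lemma 8. Let $0<\lambda\le\rho/2$, $0<\eta<\frac1{10}$, $K=\frac94\varepsilon$, and
$$D=\{\tau,z\ge0,\ |\tau+z-\lambda|\le\lambda/2\},\qquad\Theta=K(\tau+z-\lambda)^2+\eta\,\tau z.$$
On $D$, $\tau^2+z^2\le(\tau+z)^2\le(\frac32\lambda)^2<\rho^2$, so $D\subset\overline{Q_\rho}$; as $\rho<r/8$, $0\notin D$. The map $x\mapsto(\tau,z)$ is an isometry, so the eigenvalues of the Hessian may be computed in $(\tau,z)$. The Hessian is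
$$2K\begin{pmatrix}1&1\\1&1\end{pmatrix}+\eta\begin{pmatrix}0&1\\1&0\end{pmatrix},$$
with eigenvalue $4K+\eta=9\varepsilon+\eta<\frac14$ in direction $(1,1)$ and $-\eta<0$ in direction $(1,-1)$. So $\Theta$ is admissible in Lemma 6. On $\partial D$ we have $w\le\Theta$:

- on $\tau=0$ and on $z=0$, $w\le0\le\Theta$ by (10);
- on $\tau+z\in\{\frac\lambda2,\frac{3\lambda}2\}$, $w\le\varepsilon\tau z\le\frac\varepsilon4(\tau+z)^2\le\frac9{16}\varepsilon\lambda^2=\frac{K\lambda^2}4\le\Theta$.

Lemma 6 gives $w\le\Theta$ on $D$. On $\{\tau+z=\lambda,\ \tau,z\ge0\}$ this reads $w\le\eta\,\tau z$. Letting $\eta\to0$, $w\le0$ there. Since $\lambda\in(0,\rho/2]$ was arbitrary, $w(P)=0$, and $w$ is even in $z$, we get (13) with $\ell=\rho/2$. $\square$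

## 9. Proof of Theorem A

Suppose $d_H(n^{-1/2}S_n,\overline B_{r_n}(0))\to0$ along some subsequence. The maximal $x_1$-coordinate of a compact set is $1$-Lipschitz in $d_H$, so $X_n/\sqrt n-r_n\to0$. Pass to a further subsequence as in Section 4; then $r_n\to r>0$. Let $0<\tau<\ell$ and $\xi=(r-\tau,\ell-\tau)$. This point has $\tau+|z|=\ell$, so $v(\xi)\ge\frac32\tau^2>0$ by (13), and $\xi\ne0$. By locally uniform convergence and continuity of $v$, $v_n\ge1$ at lattice points of $\mathbb Z^2$ nearest to $\sqrt n\,\xi$ for large $n$. So there are points of $n^{-1/2}S_n$ converging to $\xi$, and therefore $|\xi|\le r$. But $|\xi|^2=(r-\tau)^2+(\ell-\tau)^2\to r^2+\ell^2>r^2$ as $\tau\to0$, a contradiction. $\blacksquare$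

In particular there is no sequence $r_n$ with $\inf r_n>0$ as in the problem: the assertion that the support is not converging to a circle is proved.

## 10. Proof of Theorem B: Hopf's lemma replaces integration

Convergent subsequences and $v=0$ on $\{x_1\ge r\}$ come from Section 4. As noted there, for a given limit $v,r$ we may pass to a further subsequence without changing $v,r$; so Proposition 9 applies. It remains to prove the opposite inequality $v\le\frac32\tau^2$ in the triangle, which on the line came from integrating twice.

**Hopf's lemma.** Let $u$ be subharmonic in a ball $B_R(a)$ and continuous on its closure, with $u<0$ in the open ball and $u(p)=0$ at a boundary point $p$. Then $u\le-c'|x-p|$ along the inner normal near $p$, with some $c'>0$.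

*Proof.* On $\partial B_{R/2}(a)$, $u$ has a negative maximum, so for small $c>0$ we have $u\le-c\ln2=-c\ln(R/|x-a|)$ there. On $\partial B_R(a)$, $u\le0=-c\ln(R/|x-a|)$. The function $-c\ln(R/|x-a|)$ is harmonic in the annulus, so the inequality holds there. On the inner normal at $p$, $|x-a|=R-d$ with $d=|x-p|$, and $\ln\frac R{R-d}\ge\frac dR$. So $c'=c/R$ works. $\square$

**Step 1. $w=0$ in the triangle.** Let $\mathcal T=\{\tau>0,\ \tau+|z|<\ell\}$. There $w$ is continuous and subharmonic, and $w\le0$ by (13). If $w\not\equiv0$ in $\mathcal T$, then $w<0$ in $\mathcal T$ by the strong maximum principle. Take $|z_0|<\ell$ and a small ball in $\mathcal T$ tangent to $\{\tau=0\}$ at $(0,z_0)$, where $w=0$. Hopf's lemma gives $\limsup_{\tau\downarrow0}w(\tau,z_0)/\tau<0$, contradicting $\partial_\tau w(0,z_0)=0$ from (10). So $w\equiv0$, i.e. $v=\frac32(r-x_1)^2$ on $\mathcal T$. On $\tau=0$ both sides of (3) vanish. This proves (3).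

**Step 2. Hausdorff limits.** Let $K$ be a Hausdorff limit of $n^{-1/2}S_n$ along a subsequence; pass to a further subsequence as in Section 4. Then $K\subset\{x_1\le r\}$ because $X_n/\sqrt n\to r$. As in Section 9, every $\xi\ne0$ with $v(\xi)>0$ is a limit of points of $n^{-1/2}S_n$, so $K\supset\{v>0\}\setminus\{0\}\supset\mathcal T$. Since $K$ is closed, $K\supset\{r\}\times[-\ell,\ell]$. The other three sides follow from the symmetry of $S_n$. The segment $\{r\}\times[-\ell,\ell]$ lies in $K$ and on the boundary of a half-plane containing $K$, so it is a nondegenerate segment in the boundary of $K$. Hence $K$ is not strictly convex, and it is neither a disk nor a point.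

**Step 3. A uniform distance from all disks.** If the last claim of Theorem B failed, there would be $n_j\to\infty$ and closed disks $\overline B_j$ with $d_H(n_j^{-1/2}S_{n_j},\overline B_j)\to0$. The sets $n_j^{-1/2}S_{n_j}$ lie in $[-1,1]^2$ by Lemma 5, so the centres and radii are bounded. Along a subsequence the disks, hence also the sets $n_j^{-1/2}S_{n_j}$, converge to a disk or a point, contradicting Step 2. $\blacksquare$

## 11. The full sequence and density $3$ near the side

This complement is not used above. By Theorem 1.1 of Pegden–Smart (*Convergence of the Abelian sandpile*, Duke Math. J. 162 (2013)), $\bar s_n$ converges weak-$*$ along the full sequence. Then $\sigma$, and by (8) also $v$, does not depend on the subsequence. By (9), and since $v=0$ on $\{x_1\ge r\}$, $r=\sup\{t>0:v(t,0)>0\}$ does not depend on it either. So every subsequence has a further one with the same limits, and there are fixed constants $r,\ell>0$ with $X_n/\sqrt n\to r$ such that Theorem B holds with these $r,\ell$ along the full sequence.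

Moreover $\sigma=\Delta v=3$ almost everywhere on $\mathcal T$, so $\int_{\mathcal T}(3-\bar s_n)\to0$. Since $s_n\le3$ is an integer, each site with $s_n\ne3$ whose rescaled cell lies in $\mathcal T$ contributes at least $1/n$ to this integral, and only $O(\sqrt n)$ cells meet the boundary of $\mathcal T$. Hence all but $o(n)$ of the sites of $\sqrt n\,\mathcal T$ carry exactly $3$ chips: the limiting sandpile has the maximal density $3$ in a full triangle resting on the flat side.
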